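\title{The ball minimizes the sum of the reciprocals of the first $N$ nonzero Neumann eigenvalues}

\begin{abstract}
Let $0=\mu_1\le\mu_2\le\cdots$ be the Neumann eigenvalues of the Laplacian on a bounded domain $\Omega\subset\mathbb R^N$, $N\ge2$. We prove that $\sum_{i=2}^{N+1}1/\mu_i(\Omega)$ is minimal for the ball among domains of given volume. This follows from a stronger inequality: $\sum_{i=2}^{N+1}\mu_i/(1+R^2\mu_i)$ is maximal for the ball, $R$ being the radius of the ball of that volume. We determine all cases of equality and prove a stability estimate in terms of the asymmetry of $\Omega$, with optimal exponent $2$. The proof reduces the problem to a pair of $N\times N$ matrices and shows that they deviate from their values on the ball through one and the same trace-free matrix.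
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge2$. Throughout, a \emph{domain} is a bounded connected open set $\Omega\subset\mathbb R^N$ whose Neumann Laplacian has purely discrete spectrum; bounded Lipschitz domains are examples. We write $0=\mu_1(\Omega)\le\mu_2(\Omega)\le\cdots$ for the eigenvalues, counted with multiplicity, of
\[
-\Delta u=\mu u\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}=0\ \text{ on }\partial\Omega ,
\]
understood in the weak sense recalled in Section~\ref{sec:prelim}. The eigenvalue $\mu_1=0$ belongs to the constants, and $1/\mu_2$ is the best constant $C$ in the Poincar\'e inequality $\int_\Omega u^2\le C\int_\Omega|\nabla u|^2$ for functions of mean zero. Since $\mu_i(t\Omega)=t^{-2}\mu_i(\Omega)$, domains should be compared at fixed volume.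

Two results of Szeg\H{o} and Weinberger frame the question. The ball maximizes $\mu_2$ among domains of given volume. In the plane, $1/\mu_2+1/\mu_3$ is minimal for the disk among simply connected domains of given area; as $\mu_2$ of the disk is a double eigenvalue, this implies that the disk maximizes $\mu_2$ in that class. On a ball in $\mathbb R^N$ the eigenvalue $\mu_2$ has multiplicity $N$, which leads to the higher-dimensional problem posed in \cite{problem}: \emph{for $N\ge3$, is $\sum_{i=2}^{N+1}1/\mu_i(\Omega)$ minimal for the ball among all domains of given volume?}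

Boxes show why this is the right functional. A box with sides $\ell_1\ge\dots\ge\ell_N$ has the eigenvalues $\pi^2\sum_i n_i^2/\ell_i^2$ with integers $n_i\ge0$. If $\ell_1^2\le2\ell_N^2$, every multi-index with $\sum n_i\ge2$ gives at least $2\pi^2/\ell_1^2\ge\pi^2/\ell_N^2$, so $\mu_{i+1}=\pi^2/\ell_i^2$ for $1\le i\le N$. Deforming a cube at fixed volume $\prod\ell_i$ splits the $N$-fold eigenvalue: $\mu_2$ goes down and $\mu_{N+1}$ goes up. By the inequality of arithmetic and geometric means the sum $\sum\pi^2/\ell_i^2$ of the eigenvalues goes up as well, so among these boxes the round shape maximizes neither $\mu_{N+1}$ nor the arithmetic mean. The same inequality shows that $\sum\ell_i^2/\pi^2$, the sum of the reciprocals, is smallest for the cube. One therefore guesses that the round shape maximizes the harmonic mean, and that any proof must play the directions in which an eigenvalue rises against those in which it falls.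

The guess is correct. From now on $\Omega$ is a domain, $B$ is a ball with $|B|=|\Omega|$, $R$ is its radius, $\mu_*=\mu_2(B)$ and $m=R^2\mu_*$; by scaling, $m$ depends only on $N$.

\begin{theorem}\label{thm:main}
For every domain $\Omega\subset\mathbb R^N$, $N\ge2$,
\[
\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}\ \ge\ \frac N{\mu_*}=\sum_{i=2}^{N+1}\frac1{\mu_i(B)} .
\]
\end{theorem}

No topological hypothesis is needed, in the plane or in higher dimension. The method yields more.

\begin{theorem}\label{thm:strong}
For every domain $\Omega\subset\mathbb R^N$, $N\ge2$,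
\begin{equation}\label{eq:strong}
\sum_{i=2}^{N+1}\frac{\mu_i(\Omega)}{1+R^2\mu_i(\Omega)}\ \le\ \frac{N\mu_*}{1+R^2\mu_*}.
\end{equation}
Consequently $\sum_{i=2}^{N+1}\mu_i(\Omega)^{-p}\ge N\mu_*^{-p}$ for every $p\ge\frac m{1+m}$ (a number less than $1$), and $\sum_{i=2}^{k+1}1/\mu_i(\Omega)\ge k/\mu_*$ for $1\le k\le N$.
\end{theorem}

If $\Omega\subset B$ and $|B\setminus\Omega|=0$, a function on $\Omega$ is defined almost everywhere on $B$, and restriction embeds $H^1(B)$ isometrically into $H^1(\Omega)$. We write $H^1(\Omega)=H^1(B)$ if this embedding is onto, and then call $K=B\setminus\Omega$ an $H^1$-\emph{removable} set.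

\begin{theorem}\label{thm:equality}
Equality holds in Theorem~\ref{thm:main}, or in \eqref{eq:strong}, if and only if, after a translation, $\Omega=B\setminus K$ with $K$ relatively closed in $B$, $|K|=0$ and $H^1(\Omega)=H^1(B)$. In particular, a bounded Lipschitz domain gives equality if and only if it is a ball.
\end{theorem}

The distance of $\Omega$ from the family of balls is measured by the scale-invariant asymmetry
\[
\mathcal A(\Omega)=\inf\bigl\{|\Omega\triangle B'|/|\Omega| : B'\text{ a ball},\ |B'|=|\Omega|\bigr\}\in[0,2].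
\]

\begin{theorem}\label{thm:stability}
There is $c_N>0$, depending only on $N$, such that for every domain $\Omega\subset\mathbb R^N$
\[
\sum_{i=2}^{N+1}\frac1{\mu_i(\Omega)}-\frac N{\mu_*}\ \ge\ c_N\,|\Omega|^{2/N}\mathcal A(\Omega)^2 .
\]
The exponent $2$ cannot be lowered: for $q<2$ the inequality with $\mathcal A(\Omega)^q$ fails for every positive constant.
\end{theorem}

Section~\ref{sec:trial} uses the eigenfunctions of the ball as trial functions and bounds $1/\mu_{i+1}(\Omega)$ from below by the eigenvalues of a pair of $N\times N$ matrices. Section~\ref{sec:plane} compares this pair with that of the ball for symmetric planar domains, where everything is scalar, and Section~\ref{sec:compare} does so in general. Sections~\ref{sec:ineq}--\ref{sec:stab} derive the four theorems from the comparison.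

\section{Min--max, matrix pencils and the ball}\label{sec:prelim}

\subsection*{Neumann eigenvalues}
The Neumann Laplacian is the self-adjoint operator in $L^2(\Omega)$ associated with the form $\int_\Omega\nabla u\cdot\nabla v$ on $H^1(\Omega)$. Thus $u\in H^1(\Omega)$, $u\ne0$, is an eigenfunction with eigenvalue $\mu$ if
\begin{equation}\label{eq:weak}
\int_\Omega\nabla u\cdot\nabla w=\mu\int_\Omega uw\qquad\text{for all }w\in H^1(\Omega).
\end{equation}
When the spectrum is purely discrete (for instance when $H^1(\Omega)$ embeds compactly into $L^2(\Omega)$), the eigenfunctions $u_k$ form an orthonormal basis of $L^2(\Omega)$, one has $\int_\Omega|\nabla u|^2=\sum_k\mu_kc_k^2$ for $u=\sum_kc_ku_k\in H^1(\Omega)$, and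
\begin{equation}\label{eq:minmax}
\mu_k(\Omega)=\min_{\dim V=k}\ \max_{u\in V\setminus\{0\}}\frac{\int_\Omega|\nabla u|^2}{\int_\Omega u^2},
\end{equation}
the minimum being over subspaces $V\subset H^1(\Omega)$. An eigenfunction for $\mu=0$ has zero gradient, so it is constant because $\Omega$ is connected; hence $\mu_2(\Omega)>0$. (For a disconnected set $\mu_2=0$, and the sum of reciprocals is infinite.) The expansion also shows that a function of mean zero with Rayleigh quotient $\mu_2(\Omega)$ has $c_k=0$ unless $\mu_k=\mu_2$, so it is an eigenfunction.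

\subsection*{Pencils}
For real symmetric $N\times N$ matrices, $X\ge Z$ means that $X-Z$ is positive semidefinite, and $X>0$ means positive definite. For $A>0$ and $M$ symmetric, let $\nu_1(M,A)\ge\dots\ge\nu_N(M,A)$ be the eigenvalues of $A^{-1/2}MA^{-1/2}$, that is, the solutions of $M\xi=\nu A\xi$.

\begin{lemma}\label{lem:pencil}
Let $A>0$ and let $M$ be symmetric.
\begin{enumerate}
\item[(a)] $\displaystyle\nu_i(M,A)=\max_{\dim E=i}\ \min_{\xi\in E\setminus\{0\}}\frac{\xi^TM\xi}{\xi^TA\xi}$.
\item[(b)] If $M\ge\tilde M$, then $\nu_i(M,A)\ge\nu_i(\tilde M,A)$. If $M\ge0$ and $A\le\tilde A$, then $\nu_i(M,A)\ge\nu_i(M,\tilde A)$.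
\item[(c)] If $M\ge0$ and $\rho>0$, then $\sum_i(\nu_i(M,A)+\rho)^{-1}=\operatorname{tr}\bigl[(M+\rho A)^{-1}A\bigr]$.
\item[(d)] If $X\ge0$ and $Z\ge0$, then $\operatorname{tr}(XZ)\ge0$. If moreover $Z>0$ and $\operatorname{tr}(XZ)=0$, then $X=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $W=A^{-1/2}MA^{-1/2}$. Part (a) is the Courant--Fischer formula for $W$ in the variable $A^{1/2}\xi$, and (b) follows since the quotient in (a) is monotone for each $\xi$. For (c), $(M+\rho A)^{-1}A=A^{-1/2}(W+\rho I)^{-1}A^{1/2}$ is similar to $(W+\rho I)^{-1}$. For (d), $\operatorname{tr}(XZ)$ is the trace of $Z^{1/2}XZ^{1/2}\ge0$, which vanishes only if this matrix does.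
\end{proof}

\subsection*{The ball}
Let $B$ be centered at $0$, write $r=|x|$, $\theta=x/r$, and put
\[
g(r)=r^{1-N/2}J_{N/2}(\sqrt{\mu_*}\,r),\qquad h(r)=g(r)/r,\qquad 0\le r\le R,
\]
where $J_\alpha(t)=\sum_{j\ge0}(-1)^j(t/2)^{\alpha+2j}/(j!\,\Gamma(\alpha+j+1))$. We use the following classical facts \cite{weinberger}: $\mu_*$ has multiplicity $N$, so that $\mu_2(B)=\dots=\mu_{N+1}(B)=\mu_*<\mu_{N+2}(B)$; the eigenspace is spanned by $g(r)\theta_i=h(r)x_i$, $1\le i\le N$; and $R$ is the first positive zero of $g'$.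

The series shows that $h$ is a power series in $r^2$ with $h(0)>0$, so $h(r)x_i$ is smooth on $\overline B$ and $g'(0)=h(0)>0$. Hence $g'>0$ on $[0,R)$ and $g>0$ on $(0,R]$. Since $\Delta(h\,x_i)=\bigl(h''+\frac{N+1}rh'\bigr)x_i$, the eigenvalue equation reads
\begin{equation}\label{eq:ode}
(r^{N+1}h')'=-\mu_*r^{N+1}h<0\quad\text{on }(0,R],
\end{equation}
and $r^{N+1}h'$ vanishes at $0$; so $h'<0$ on $(0,R]$. Thus $g$ increases while $g/r$ decreases.

A domain of volume $|B|$ sticks out of $B$, so $g$ has to be continued beyond $R$. We set $g(r)=g(R)$ for $r>R$; this keeps both monotonicities, and $g$ stays $C^1$ because of the Neumann condition $g'(R)=0$. With $s=g(R)^2$,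
\begin{equation}\label{eq:profile}
\begin{aligned}
&r<R:\qquad g^2<s,\quad g^2/r^2>s/R^2;\\
&r\ge R:\qquad g^2=s,\quad g^2/r^2=s/r^2\le s/R^2,\quad g'=0.
\end{aligned}
\end{equation}

\section{Reduction to a pair of matrices}\label{sec:trial}

Let $P(x)=g(r)\theta$ and $P_\xi=\xi\cdot P$ for $\xi\in\mathbb R^N$; the components of $P$ are $P_1,\dots,P_N$. Let $\Pi=\theta\theta^T$ be the orthogonal projection onto the radial direction and $\Pi^\perp=I-\Pi$, so $\operatorname{tr}\Pi=1$ and $\operatorname{tr}\Pi^\perp=N-1$. From $\nabla r=\theta$ and $D\theta=\Pi^\perp/r$ we get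
\begin{equation}\label{eq:DP}
DP=\frac gr\,\Pi^\perp+g'\,\Pi ,
\end{equation}
a bounded symmetric matrix. So $P$ is Lipschitz, $P_\xi\in H^1(\Omega)$, and $\nabla P_\xi=DP\,\xi$. Trial functions for the nonzero eigenvalues should be orthogonal to the constants. These are $N$ conditions, and the position of the origin provides $N$ free parameters.

\begin{lemma}\label{lem:center}
There is $y\in\mathbb R^N$ with $\int_\Omega P(x-y)\,dx=0$.
\end{lemma}

\begin{proof}
Let $G(r)=\int_0^rg$. The function $x\mapsto G(|x|)$ is $C^1$ with gradient $P$, and $|P|\le g(R)$. As $\Omega$ is bounded, $\Phi(y)=\int_\Omega G(|x-y|)\,dx$ is finite and $C^1$, with $\nabla\Phi(y)=-\int_\Omega P(x-y)\,dx$. If $\Omega\subset\{|x|<\rho\}$, then $G(r)\ge g(R)(r-R)$ gives $\Phi(y)\ge g(R)|\Omega|(|y|-\rho-R)\to\infty$. So $\Phi$ has a minimum point, and there $\nabla\Phi=0$.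
\end{proof}

We translate $\Omega$ so that $y=0$ and keep $B$ centered at $0$. Then $\int_\Omega P_\xi=0$ for all $\xi$, and by \eqref{eq:DP} we have $\int_\Omega P_\xi^2=\xi^TM\xi$ and $\int_\Omega|\nabla P_\xi|^2=\xi^TA\xi$ with the \emph{mass} and \emph{energy} matrices
\begin{equation}\label{eq:MA}
M=\int_\Omega g^2\,\Pi,\qquad A=\int_\Omega\Bigl[\frac{g^2}{r^2}\,\Pi^\perp+g'^2\,\Pi\Bigr].
\end{equation}

\begin{lemma}\label{lem:nu}
The matrices $M$ and $A$ are positive definite, and with $\nu_i=\nu_i(M,A)$,
\begin{equation}\label{eq:nu}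
\frac1{\mu_{i+1}(\Omega)}\ge\nu_i,\qquad 1\le i\le N.
\end{equation}
\end{lemma}

\begin{proof}
For $\xi\ne0$ the function $P_\xi$ vanishes only on the hyperplane $\xi\cdot x=0$, so $\xi^TM\xi>0$. If $\xi^TA\xi=0$, then $P_\xi$ is constant on the connected set $\Omega$ and has mean zero, so it vanishes on $\Omega$ and $\xi=0$.

Let $E$ be an $i$-dimensional space attaining the maximum in Lemma~\ref{lem:pencil}(a), and let $V=\{t+P_\xi:t\in\mathbb R,\ \xi\in E\}$. Since $P_\xi\perp1$, we have $\int_\Omega(t+P_\xi)^2=t^2|\Omega|+\xi^TM\xi$. Hence $\dim V=i+1$, and the Rayleigh quotient of $t+P_\xi$ is $0$ for $\xi=0$ and at most $\xi^TA\xi/\xi^TM\xi\le1/\nu_i$ otherwise. Now apply \eqref{eq:minmax}.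
\end{proof}

On the ball, $\int_Bf(r)\Pi$ commutes with all orthogonal matrices for every radial $f$, so it equals $\bigl(\frac1N\int_Bf\bigr)I$. The matrices \eqref{eq:MA} for $\Omega=B$ are therefore $bI$ and $aI$, where
\begin{equation}\label{eq:ab}
b=\frac1N\int_Bg^2,\qquad a=\frac1N\int_B\Bigl[(N-1)\frac{g^2}{r^2}+g'^2\Bigr]=\mu_*b ;
\end{equation}
the last equality is \eqref{eq:weak} on $B$ with $u=w=P_1$. By \eqref{eq:nu}, Theorem~\ref{thm:main} follows once $\sum\nu_i\ge Nb/a$.

Here lies the difficulty. The traces of $M$ and $A$ are integrals of radial functions, and we shall see that $\operatorname{tr}M\ge Nb$ and $\operatorname{tr}A\le Na$. This suffices for $\mu_2$: by \eqref{eq:nu} with $i=1$ we have $\mu_2M\le A$, and taking traces gives $\mu_2\le a/b$. But traces do not control $\sum\nu_i$. For $N=2$ and $0<t<\frac12$, the matrices $b\operatorname{diag}(1+2t,1-2t)$ and $a\operatorname{diag}(1+t,1-t)$ have the traces of the ball, yet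
\[
\nu_1+\nu_2=\frac ba\Bigl(\frac{1+2t}{1+t}+\frac{1-2t}{1-t}\Bigr)=\frac ba\cdot\frac{2-4t^2}{1-t^2}<\frac{2b}a .
\]
In this pair, mass and energy are large in the same direction. We have to show that the matrices \eqref{eq:MA} behave in the opposite way.

\section{Symmetric planar domains}\label{sec:plane}

Let $N=2$ and let $\Omega$ be symmetric with respect to both coordinate axes; write $\theta=(\cos\vartheta,\sin\vartheta)$. Then $P_i$ is odd in $x_i$, so $\Omega$ is already centered. The off-diagonal entries of $M$ and $A$ are integrals of a radial function times $\theta_1\theta_2$, which is odd in $x_1$, so they vanish, and $\nu_1+\nu_2=M_{11}/A_{11}+M_{22}/A_{22}$. For any $f$,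
\begin{equation}\label{eq:swap}
\int_\Omega f-\int_Bf=\int_{\Omega\setminus B}f-\int_{B\setminus\Omega}f .
\end{equation}
Take $f=g^2\cos^2\vartheta$, the integrand of $M_{11}$. By \eqref{eq:profile}, $f$ equals $s\cos^2\vartheta$ on $\Omega\setminus B$ and is at most $s\cos^2\vartheta$ on $B\setminus\Omega$. So we may replace $f$ by its values on the circle $r=R$, and \eqref{eq:swap} read backwards gives
\[
M_{11}-b\ge R^2y,\qquad y=\frac s{R^2}\Bigl(\int_\Omega\cos^2\vartheta-\int_B\cos^2\vartheta\Bigr).
\]
The integrand $(g^2/r^2)\sin^2\vartheta+g'^2\cos^2\vartheta$ of $A_{11}$ is at most $(s/R^2)\sin^2\vartheta$ on $\Omega\setminus B$ and at least that on $B\setminus\Omega$. Since $\sin^2\vartheta=1-\cos^2\vartheta$ and $|\Omega|=|B|$,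
\[
A_{11}-a\le\frac s{R^2}\Bigl(\int_\Omega\sin^2\vartheta-\int_B\sin^2\vartheta\Bigr)=-y .
\]
Exchanging sine and cosine changes $y$ into $-y$, so $M_{22}\ge b-R^2y$ and $A_{22}\le a+y$. If $\Omega$ is stretched along the first axis, so that $y>0$, then $P_1$ gains mass and loses energy, and the bounds for $P_2$ move the other way by the same amounts. As $A_{11},A_{22}>0$, we have $|y|<a$, and $M_{11}/A_{11}\ge M_{11}/(a-y)\ge(b+R^2y)/(a-y)$; the second quotient is treated in the same way with $-y$. Therefore
\[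
\frac1{\mu_2}+\frac1{\mu_3}\ge\frac{b+R^2y}{a-y}+\frac{b-R^2y}{a+y}=\frac{2(ab+R^2y^2)}{a^2-y^2}\ge\frac{2b}a=\frac2{\mu_*}.
\]
The terms of first order in $y$ cancel, and those of second order have the good sign. One more observation shows what to do for $N$ directions. Adding $R^2$ to each fraction removes $y$ from the numerator:
\[
\frac{b\pm R^2y}{a\mp y}+R^2=\frac{b+R^2a}{a\mp y}.
\]
The reciprocals of these two numbers are affine in $y$, and in their sum $y$ disappears altogether. This is why the quantity $(1/\mu+R^2)^{-1}=\mu/(1+R^2\mu)$ appears in Theorem~\ref{thm:strong}.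

\section{Comparison with the ball}\label{sec:compare}

Without symmetry, $M$ and $A$ need not be diagonal in a common basis, and the number $y$ has to be replaced by a matrix. On the sphere $r=R$ the integrands in \eqref{eq:MA} are $s\Pi$ and $(s/R^2)\Pi^\perp$; the radial term in the energy drops out because $g'(R)=0$. Both are determined by $\Pi$, so we introduce
\[
Y=\frac s{R^2}\Bigl(\int_\Omega\Pi-\int_B\Pi\Bigr),
\]
which records how the volume of $\Omega$ is distributed among the directions seen from the origin. Let $y_1\ge\dots\ge y_N$ be its eigenvalues. Then $\sum y_i=\operatorname{tr}Y=\frac s{R^2}(|\Omega|-|B|)=0$. Put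
\[
M_0=bI+R^2Y,\qquad A_0=aI-Y,\qquad c=b+R^2a .
\]

\begin{proposition}\label{prop:compare}
We have $M=M_0+M'$ and $A=A_0-A'$, where
\begin{align*}
M'&=\int_{B\setminus\Omega}(s-g^2)\,\Pi\ \ge0,\\
A'&=\int_{B\setminus\Omega}\Bigl[\Bigl(\frac{g^2}{r^2}-\frac s{R^2}\Bigr)\Pi^\perp+g'^2\,\Pi\Bigr]+\int_{\Omega\setminus B}s\Bigl(\frac1{R^2}-\frac1{r^2}\Bigr)\Pi^\perp\ \ge0 .
\end{align*}
Moreover $A_0>0$,
\begin{equation}\label{eq:key}
M_0+R^2A_0=cI ,
\end{equation}
and for $1\le i\le N$ we have $a-y_i>0$ and
\begin{equation}\label{eq:phi}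
\nu_i+R^2\ \ge\ \frac c{a-y_i}.
\end{equation}
\end{proposition}

\begin{proof}
Write $g^2\Pi=s\Pi+(g^2-s)\Pi$ and form $\int_\Omega-\int_B$. The first term contributes $R^2Y$. The second vanishes outside $B$ by \eqref{eq:profile}, so by \eqref{eq:swap} it contributes $-\int_{B\setminus\Omega}(g^2-s)\Pi=M'$. Hence $M-bI=R^2Y+M'$.

Write the integrand of $A$ as $\frac s{R^2}\Pi^\perp+F$ with $F=\bigl(\frac{g^2}{r^2}-\frac s{R^2}\bigr)\Pi^\perp+g'^2\Pi$. Because $|\Omega|=|B|$, we have $\int_\Omega\Pi^\perp-\int_B\Pi^\perp=-\bigl(\int_\Omega\Pi-\int_B\Pi\bigr)$, so the first term contributes $-Y$ to $A-aI$. Outside $B$ we have $F=-s(R^{-2}-r^{-2})\Pi^\perp$, so by \eqref{eq:swap} the second term contributes $\int_{\Omega\setminus B}F-\int_{B\setminus\Omega}F=-A'$. All scalar coefficients in $M'$ and $A'$ are nonnegative by \eqref{eq:profile}, and $\Pi,\Pi^\perp\ge0$.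

It follows that $A_0\ge A>0$, that is, $a-y_i>0$, and \eqref{eq:key} holds by the definitions. By Lemma~\ref{lem:pencil}(b), used first with $M>0$, $A\le A_0$ and then with $M\ge M_0$,
\[
\nu_i=\nu_i(M,A)\ge\nu_i(M,A_0)\ge\nu_i(M_0,A_0);
\]
in this order no sign of $M_0$ is needed. Both $M_0$ and $A_0$ are diagonal in an eigenbasis of $Y$, so the eigenvalues of the last pencil are $(b+R^2y_i)/(a-y_i)=c/(a-y_i)-R^2$. This is increasing in $y_i<a$, so the $i$-th value is $\nu_i(M_0,A_0)$.
\end{proof}

Identity \eqref{eq:key} is the integrated form of $s\Pi+R^2\cdot\frac s{R^2}\Pi^\perp=sI$. The volume constraint enters in two places: it identifies the deviation of $A_0$ from $aI$ with $-Y$, and it makes $Y$ trace-free. Taking traces in the proposition gives the bounds $\operatorname{tr}M\ge Nb$ and $\operatorname{tr}A\le Na$ announced in Section~\ref{sec:trial}.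

\section{The inequalities}\label{sec:ineq}

For $1\le i\le N$ let
\[
t_i=\frac1{\mu_{i+1}(\Omega)},\qquad z_i=\frac1{t_i+R^2}=\frac{\mu_{i+1}}{1+R^2\mu_{i+1}},\qquad z_*=\frac1{1/\mu_*+R^2}=\frac ac,
\]
the last equality by \eqref{eq:ab}, and let $\bar t=\frac1N\sum t_i$.

\begin{proof}[Proof of \eqref{eq:strong} and of Theorem~\ref{thm:main}]
By \eqref{eq:nu}, \eqref{eq:phi} and $\sum y_i=0$,
\[
\sum_{i=1}^Nz_i\le\sum_{i=1}^N\frac1{\nu_i+R^2}\le\sum_{i=1}^N\frac{a-y_i}c=\frac{Na}c=Nz_* ,
\]
which is \eqref{eq:strong}. Since $t\mapsto1/(t+R^2)$ is convex on $(0,\infty)$, Jensen's inequality gives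
\begin{equation}\label{eq:jensen}
\frac N{\bar t+R^2}\le\sum_{i=1}^Nz_i\le Nz_*=\frac N{1/\mu_*+R^2}.
\end{equation}
Hence $\bar t\ge1/\mu_*$, which is Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of the remaining claims of Theorem~\ref{thm:strong}]
Since $t_1\ge\dots\ge t_N$, the mean of $t_1,\dots,t_k$ is at least $\bar t\ge1/\mu_*$. This is the claim on partial sums.

For the powers, we choose the variable in which \eqref{eq:strong} is linear. Let $x_i=(1+R^2\mu_{i+1})^{-1}=1-R^2z_i\in(0,1)$ and $x_*=(1+m)^{-1}=1-R^2z_*$. Then \eqref{eq:strong} says $\sum x_i\ge Nx_*$, and $\mu_{i+1}^{-p}=R^{2p}f(x_i)$, $\mu_*^{-p}=R^{2p}f(x_*)$ with $f(x)=\bigl(\frac x{1-x}\bigr)^p$. Logarithmic differentiation gives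
\[
\frac{f'}f=\frac p{x(1-x)}>0,\qquad \frac{f''}f=\Bigl(\frac{f'}f\Bigr)^2+\Bigl(\frac{f'}f\Bigr)'=\frac{p(p-1+2x)}{x^2(1-x)^2}.
\]
For $p<1$ the function $f$ is concave near $0$, so Jensen's inequality is not available. All we need, however, is that $f$ lies above its tangent line $\ell$ at the single point $x_*$, for then
\[
\sum f(x_i)\ge Nf(x_*)+f'(x_*)\Bigl(\sum x_i-Nx_*\Bigr)\ge Nf(x_*).
\]
Let $p\ge\frac m{1+m}=1-x_*$ and $x_0=\max\{0,\frac{1-p}2\}$, so $x_0\le x_*/2<x_*$. On $[x_0,1)$ the function $f$ is convex and $x_*$ lies in this interval, so $f\ge\ell$ there. If $x_0>0$, then $f-\ell$ is continuous and concave on $[0,x_0]$, it is nonnegative at $x_0$, and at $0$ it equals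
\[
-\ell(0)=x_*f'(x_*)-f(x_*)=f(x_*)\Bigl(\frac p{1-x_*}-1\Bigr)\ge0 .
\]
A concave function that is nonnegative at both ends of an interval is nonnegative on it. The condition on $p$ is exactly the condition $\ell(0)\le0$.
\end{proof}

\begin{remark}
The threshold $\frac m{1+m}$ lies in $\bigl[\frac{N-1}N,\frac{N+2}{N+3}\bigr]$, because $N-1\le m\le N+2$. Testing $\mu_2(B)$ with $x_1$ gives $\mu_*\le|B|/\int_Bx_1^2=(N+2)/R^2$. For the lower bound, \eqref{eq:ode} gives $g''=2h'+rh''=-(N-1)h'-\mu_*rh$ on $(0,R]$, and $g'(R)=0$ means $h'(R)=-h(R)/R$; so the left derivative of $g'$ at $R$ is $(N-1-m)h(R)/R$, and it is at most $0$ since $g'>0$ on $(0,R)$.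
\end{remark}

\section{Equality}\label{sec:eq}

The matrices $M$, $A$, $Y$ do not change when a null set is removed from $\Omega$, so they can only show that $\Omega$ is a ball up to a null set $K$. The eigenvalues do feel $K$, because removing it may enlarge $H^1$. The second half of the proof extracts removability from the fact that the $N$ functions $P_i$ remain eigenfunctions: their gradients span $\mathbb R^N$ at each point of $B$, so their weak equations allow integration by parts across $K$ in every direction.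

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
If $\Omega=B\setminus K$ with $|K|=0$ and $H^1(\Omega)=H^1(B)$, the forms on $\Omega$ and on $B$ coincide, so all eigenvalues agree and both equalities hold. By \eqref{eq:jensen}, equality in Theorem~\ref{thm:main} forces $\sum z_i=Nz_*$. So it suffices to assume $\sum z_i=Nz_*$, with $\Omega$ centered as in Section~\ref{sec:trial}, and to derive the structure of $\Omega$.

\emph{The set.} We repeat the estimate of Section~\ref{sec:ineq} but keep $M'$. By \eqref{eq:nu}, Lemma~\ref{lem:pencil}(b),(c) and $M+R^2A_0=cI+M'$,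
\[
Nz_*=\sum z_i\le\sum\frac1{\nu_i(M,A_0)+R^2}=\operatorname{tr}\bigl[(cI+M')^{-1}A_0\bigr].
\]
On the other hand $Nz_*=c^{-1}\operatorname{tr}A_0$. So $X=c^{-1}I-(cI+M')^{-1}\ge0$ satisfies $\operatorname{tr}(XA_0)\le0$, and Lemma~\ref{lem:pencil}(d) with $A_0>0$ gives $X=0$, that is, $M'=0$. Then $0=\operatorname{tr}M'=\int_{B\setminus\Omega}(s-g^2)$, and $s-g^2>0$ in $B$, so $|B\setminus\Omega|=0$; as $|\Omega|=|B|$, also $|\Omega\setminus B|=0$. The set $\Omega\setminus\overline B$ is open and null, hence empty, so the open set $\Omega$ lies in $\operatorname{int}\overline B=B$. Thus $K=B\setminus\Omega$ is relatively closed in $B$ and $|K|=0$.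

\emph{The eigenfunctions.} Now $M=bI$ and $A=aI$, so $\nu_i=1/\mu_*$, and \eqref{eq:nu} gives $z_i\le z_*$ for each $i$. As $\sum z_i=Nz_*$, all $z_i$ equal $z_*$; in particular $\mu_2(\Omega)=\mu_*$. Each $P_i$ has mean zero and Rayleigh quotient $a/b=\mu_2(\Omega)$ on $\Omega$, so it satisfies \eqref{eq:weak} on $\Omega$ with $\mu=\mu_*$.

\emph{Removability.} Let $v\in H^1(\Omega)$ and $\phi\in C_c^\infty(B)$. Then $w=\phi v\in H^1(\Omega)$, and $\mu_*P_i=-\Delta P_i$ pointwise in $B$. So \eqref{eq:weak} reads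
\begin{equation}\label{eq:parts}
\int_\Omega\phi\,\nabla P_i\cdot\nabla v=-\int_\Omega v\,\bigl(\nabla P_i\cdot\nabla\phi+\phi\,\Delta P_i\bigr)=-\int_\Omega v\,\operatorname{div}(\phi\nabla P_i).
\end{equation}
The symmetric matrix $DP$, with columns $\nabla P_i$, is smooth in $B$. By \eqref{eq:DP} its eigenvalues are $g/r>0$ and $g'>0$ for $0<r<R$, and $DP(0)=h(0)I$; so it is invertible throughout $B$, with smooth inverse. Given $\psi\in C_c^\infty(B)$ and $1\le j\le N$, let $\phi_i$ be the components of $\psi\,(DP)^{-1}e_j$. Then $\phi_i\in C_c^\infty(B)$ and $\sum_i\phi_i\nabla P_i=\psi e_j$. Summing \eqref{eq:parts} with $\phi=\phi_i$ over $i$ gives $\int_\Omega\psi\,\partial_jv=-\int_\Omega v\,\partial_j\psi$. Since $|K|=0$, these are integrals over $B$, and they say that $\partial_jv\in L^2(B)$ is the weak derivative of $v$ in $B$. Hence $v\in H^1(B)$.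

Finally, a bounded Lipschitz domain satisfies $\Omega=\operatorname{int}\overline\Omega$. In the case of equality $\Omega$ is dense in $B$, since $K$ is null, so $\Omega=\operatorname{int}\overline B=B$.
\end{proof}

\begin{example}
Let $B$ be centered at $0$. The set $K=\{0\}$ is removable, so the punctured ball gives equality. Indeed, let $v\in H^1(B\setminus K)$ and $\psi\in C_c^\infty(B)$, fix $j$, and let $\chi_n$ be smooth functions independent of $x_j$, with $0\le\chi_n\le1$, vanishing near the $x_j$-axis and tending to $1$ off it. Then $\chi_n\psi\in C_c^\infty(B\setminus K)$ gives $\int\chi_n\psi\,\partial_jv=-\int v\chi_n\,\partial_j\psi$, and we let $n\to\infty$ by dominated convergence.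

The slit $K=\{x_N=0,\ |x|\le R/2\}$ is null but not removable. If $\eta\in C_c^\infty(\{|x|<R/2\})$ and $\eta(0)=1$, then $v=\eta\,\mathbf 1_{\{x_N>0\}}$ lies in $H^1(B\setminus K)$, while its distributional derivative $\partial_Nv$ in $B$ contains $\eta$ times the surface measure of the hyperplane. The set $B\setminus K$ is a domain: it is connected, and $H^1(B\setminus K)$ embeds compactly into $L^2$ because this holds on each of the two Lipschitz half balls. So the inequality of Theorem~\ref{thm:main} is strict for $B\setminus K$, although $\mathcal A(B\setminus K)=0$.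
\end{example}

\section{Stability}\label{sec:stab}

Let $D(\Omega)=\sum_{i=2}^{N+1}1/\mu_i(\Omega)-N/\mu_*$. Both $D(\Omega)$ and $|\Omega|^{2/N}$ scale as length squared, so we take $R=1$; then $a,b,c,s,|B|$ depend only on $N$.

\subsection*{The lower bound}
Center $\Omega$ as before and let $\delta=|\Omega\setminus B|/|B|=|B\setminus\Omega|/|B|\in[0,1]$, so that $\mathcal A(\Omega)\le2\delta$. The discarded matrix $A'$ sees the part of $\Omega$ outside $B$.

\begin{lemma}\label{lem:bathtub}
$\operatorname{tr}A'\ge\gamma\,\delta^2$ with $\gamma=\frac12(N-1)s|B|\,(1-2^{-2/N})$.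
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:compare}, $\operatorname{tr}A'\ge(N-1)s\int_U\omega$ with $U=\Omega\setminus B$ and $\omega=1-r^{-2}$. Let $\Sigma=\{1\le r<r_1\}$ with $r_1^N=1+\delta$. Then $|\Sigma|=|U|$, so $|U\setminus\Sigma|=|\Sigma\setminus U|$; also $\omega\ge\omega(r_1)$ on $U\setminus\Sigma$ and $\omega\le\omega(r_1)$ on $\Sigma\setminus U$. Hence $\int_U\omega\ge\int_\Sigma\omega$ (the bathtub principle). With $v=r^N$ we have $\int_\Sigma\omega=|B|\int_1^{1+\delta}(1-v^{-2/N})\,dv$. The integrand is concave and vanishes at $1$, so on $[1,2]$ it is at least $(1-2^{-2/N})(v-1)$, whose integral is $(1-2^{-2/N})\delta^2/2$.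
\end{proof}

To retain $A'$ we keep $A$ and replace $M$ by $M_0$. The gain then comes out as $\operatorname{tr}(A'M_0)$, which is useful only if $M_0$, with eigenvalues $b+y_i$, is bounded below. When it is not, some $|y_j|$ is large, and the second-order term seen in Section~\ref{sec:plane} gives a gain of order one.

\emph{Case 1: $y_i\ge-b/2$ for all $i$}, that is, $M_0\ge\frac b2I$. By \eqref{eq:key}, $M_0+A=cI-A'$, and this matrix is positive definite. By \eqref{eq:nu} and Lemma~\ref{lem:pencil}(b),(c),
\[
\sum z_i\le\sum\frac1{\nu_i(M_0,A)+1}=\operatorname{tr}\bigl[(M_0+A)^{-1}A\bigr]=N-\operatorname{tr}\bigl[(cI-A')^{-1}M_0\bigr],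
\]
while $Nz_*=N-Nb/c=N-c^{-1}\operatorname{tr}M_0$. The eigenvalues $\alpha$ of $A'$ lie in $[0,c)$, and $\frac1{c-\alpha}-\frac1c=\frac\alpha{c(c-\alpha)}\ge\frac\alpha{c^2}$; so $(cI-A')^{-1}-c^{-1}I\ge c^{-2}A'$. Using Lemma~\ref{lem:pencil}(d) twice,
\[
\sum z_i\le Nz_*-c^{-2}\operatorname{tr}(A'M_0)\le N(z_*-\sigma),\qquad \sigma=\frac b{2Nc^2}\operatorname{tr}A' .
\]
The first inequality in \eqref{eq:jensen} yields $z_*-\sigma>0$ and $\bar t+1\ge(z_*-\sigma)^{-1}\ge z_*^{-1}+\sigma z_*^{-2}$. Since $z_*^{-1}=1/\mu_*+1$ and $z_*=a/c$, Lemma~\ref{lem:bathtub} gives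
\[
D(\Omega)=N\Bigl(\bar t-\frac1{\mu_*}\Bigr)\ge\frac{N\sigma}{z_*^2}=\frac b{2a^2}\operatorname{tr}A'\ge\frac{b\gamma}{2a^2}\,\delta^2\ge\frac{b\gamma}{8a^2}\,\mathcal A(\Omega)^2 .
\]

\emph{Case 2: $y_j<-b/2$ for some $j$.} By \eqref{eq:nu} and \eqref{eq:phi}, $t_i\ge\frac c{a-y_i}-1$, and $\frac1{\mu_*}=\frac ca-1$. Subtracting the sum $\sum_icy_i/a^2=0$,
\[
D(\Omega)\ge\sum_i\Bigl[\frac c{a-y_i}-\frac ca-\frac{cy_i}{a^2}\Bigr]=\sum_i\frac{c\,y_i^2}{a^2(a-y_i)}\ge\frac{c\,|y_j|^2}{a^2(a+|y_j|)}\ge\beta:=\frac{c\,(b/2)^2}{a^2(a+b/2)},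
\]
because all terms are nonnegative and $u\mapsto u^2/(a+u)$ is increasing for $u>0$. As $\mathcal A(\Omega)\le2$, we get $D(\Omega)\ge\frac\beta4\mathcal A(\Omega)^2$.

The inequality of Theorem~\ref{thm:stability} thus holds with $c_N=|B|^{-2/N}\min\{b\gamma/(8a^2),\beta/4\}$, all constants taken for $R=1$.

\subsection*{The exponent}
We need domains with $D\le C\mathcal A^2$ and $0<\mathcal A\to0$. Let $B$ be the unit ball centered at $0$, let $\Lambda_\varepsilon=\operatorname{diag}(e^\varepsilon,e^{-\varepsilon},1,\dots,1)$, and let $\Omega_\varepsilon=\Lambda_\varepsilon B$, an ellipsoid with $|\Omega_\varepsilon|=|B|$. An $N$-fold eigenvalue splits under perturbation and the ordered branches need not be differentiable, but a sum over the whole group is a trace and depends smoothly on $\varepsilon$.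

\begin{lemma}\label{lem:analytic}
$F(\varepsilon)=\sum_{i=2}^{N+1}1/\mu_i(\Omega_\varepsilon)$ is real analytic near $\varepsilon=0$.
\end{lemma}

\begin{proof}
The map $u\mapsto w=u\circ\Lambda_\varepsilon$ is unitary from $L^2(\Omega_\varepsilon)$ onto $L^2(B)$, since $\det\Lambda_\varepsilon=1$, and it carries the Dirichlet form of $\Omega_\varepsilon$ to
\[
q_\varepsilon[w]=\int_B\Bigl(e^{-2\varepsilon}|\partial_1w|^2+e^{2\varepsilon}|\partial_2w|^2+\sum_{j\ge3}|\partial_jw|^2\Bigr),\qquad w\in H^1(B).
\]
For complex $|\varepsilon|<\frac12$ the coefficients have argument in $[-1,1]$ and real part at least $e^{-1}\cos1$. So the forms $q_\varepsilon$ are sectorial and closed on the fixed domain $H^1(B)$, and $q_\varepsilon[w]$ is holomorphic in $\varepsilon$ for each $w$; this is the definition of a holomorphic family of type (a). Let $L_\varepsilon$ be the associated operators, which have compact resolvent. We use the following from \cite[Ch.~VII]{kato}: a circle $\Gamma$ in the resolvent set of $L_0$ lies in the resolvent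 set of $L_\varepsilon$ for small $|\varepsilon|$, and for continuous $\varphi$ on $\Gamma$ the bounded operator $\oint_\Gamma\varphi(\zeta)(\zeta-L_\varepsilon)^{-1}d\zeta$ depends holomorphically on $\varepsilon$.

Center $\Gamma$ at $\mu_*$, with radius less than $\mu_*$ and less than $\mu_{N+2}(B)-\mu_*$. For real $\varepsilon$ we have $e^{-2|\varepsilon|}q_0\le q_\varepsilon\le e^{2|\varepsilon|}q_0$, so by \eqref{eq:minmax} the ratio $\mu_i(\Omega_\varepsilon)/\mu_i(B)$ lies in $[e^{-2|\varepsilon|},e^{2|\varepsilon|}]$ for $i\ge2$. Hence for small real $\varepsilon$ the eigenvalues inside $\Gamma$ are exactly $\mu_2,\dots,\mu_{N+1}$ of $\Omega_\varepsilon$. Put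
\[
\mathcal P_\varepsilon=\frac1{2\pi i}\oint_\Gamma(\zeta-L_\varepsilon)^{-1}d\zeta,\qquad \mathcal G_\varepsilon=\frac1{2\pi i}\oint_\Gamma\zeta^{-1}(\zeta-L_\varepsilon)^{-1}d\zeta .
\]
For small real $\varepsilon$, $\mathcal P_\varepsilon$ is the orthogonal projection onto the span $V_\varepsilon$ of the corresponding $N$ eigenfunctions, and $\mathcal G_\varepsilon$ multiplies these by $1/\mu_i$ and vanishes on $V_\varepsilon^\perp$. So $F(\varepsilon)$ is the trace of $\mathcal G_\varepsilon$ on $V_\varepsilon$. Let $e_1,\dots,e_N$ be an orthonormal basis of $V_0$. The matrices $S_{ij}=\langle\mathcal P_\varepsilon e_j,e_i\rangle$ and $H_{ij}=\langle\mathcal G_\varepsilon e_j,e_i\rangle$ are holomorphic in $\varepsilon$, and $S=I$ at $\varepsilon=0$. For small real $\varepsilon$ the matrix $S$ is invertible, so the $\mathcal P_\varepsilon e_j$ form a basis of $V_\varepsilon$. If $C$ is the matrix of $\mathcal G_\varepsilon$ in this basis, then $\mathcal G_\varepsilon e_j=\mathcal G_\varepsilon\mathcal P_\varepsilon e_j=\sum_kC_{kj}\mathcal P_\varepsilon e_k$,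 that is, $H=SC$. Thus $F=\operatorname{tr}(S^{-1}H)$.
\end{proof}

By Theorem~\ref{thm:main}, $F$ has a minimum at $0$. So $F'(0)=0$ and $D(\Omega_\varepsilon)=O(\varepsilon^2)$. It remains to show that $\mathcal A(\Omega_\varepsilon)$ is of exact order $|\varepsilon|$.

In polar coordinates $\Omega_\varepsilon=\{r<\rho(\theta)\}$, where $|\Lambda_\varepsilon^{-1}\rho\theta|=1$, that is,
\[
\rho^{-2}=e^{-2\varepsilon}\theta_1^2+e^{2\varepsilon}\theta_2^2+\sum_{j\ge3}\theta_j^2=1-2\varepsilon(\theta_1^2-\theta_2^2)+O(\varepsilon^2)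
\]
uniformly in $\theta$. Hence $\rho^N-1=N\varepsilon(\theta_1^2-\theta_2^2)+O(\varepsilon^2)$ and
\[
|\Omega_\varepsilon\triangle B|=\frac1N\int_{S^{N-1}}|\rho^N-1|=|\varepsilon|\int_{S^{N-1}}|\theta_1^2-\theta_2^2|+O(\varepsilon^2).
\]
The infimum in $\mathcal A$ runs over all translates of $B$, but by central symmetry the centered ball is optimal up to a factor $3$. Let $x_0\in\mathbb R^N$ and $d=|\Omega_\varepsilon\triangle(B+x_0)|$. Since $\Omega_\varepsilon=-\Omega_\varepsilon$, also $|\Omega_\varepsilon\triangle(B-x_0)|=d$, so $|B\triangle(B+2x_0)|=|(B-x_0)\triangle(B+x_0)|\le2d$. A line parallel to $x_0$ meets $B$ in a segment of some length $\lambda$, and meets $B\cap(B+tx_0)$ in a segment of length $\max\{0,\lambda-t|x_0|\}$; so $|B\triangle(B+tx_0)|$ is nondecreasing in $t\ge0$, and $|B\triangle(B+x_0)|\le2d$. Therefore $|\Omega_\varepsilon\triangle B|\le3d$, and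
\[
\frac{|\Omega_\varepsilon\triangle B|}{3|B|}\le\mathcal A(\Omega_\varepsilon)\le\frac{|\Omega_\varepsilon\triangle B|}{|B|}.
\]
Thus $C^{-1}|\varepsilon|\le\mathcal A(\Omega_\varepsilon)\le C|\varepsilon|$ and $D(\Omega_\varepsilon)\le C\mathcal A(\Omega_\varepsilon)^2$ for small $\varepsilon$ and a suitable $C$. A bound $D\ge c'|\Omega|^{2/N}\mathcal A^q$ with $c'>0$ and $q<2$ would give $\mathcal A(\Omega_\varepsilon)^{2-q}\ge c'|B|^{2/N}/C$ for all small $\varepsilon\ne0$, which is false as $\varepsilon\to0$. This completes the proof of Theorem~\ref{thm:stability}.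

\begin{thebibliography}{9}
\bibitem{kato} Kato, \emph{Perturbation Theory for Linear Operators}.
\bibitem{problem} \emph{Minimization problems for eigenvalues of the Laplacian}, \texttt{https://typeset.io/pdf/minimization-problems-for-eigenvalues-of-the-laplacian-4j0sdf2ut6.pdf}.
\bibitem{weinberger} Weinberger, J. Rational Mech. Anal. \textbf{5} (1956).
\end{thebibliography}
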